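
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture (Vasconcelos, 1987)}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Conormal modules of perfect ideals of height three:\\ a counterexample to a conjecture of Vasconcelos}


\begin{abstract}
A conjecture of Vasconcelos asserts that a syzygetic perfect ideal $I$ of height $3$ in a Gorenstein local ring $R$ has a Gorenstein quotient $R/I$ as soon as $I/I^2$ is Cohen--Macaulay. We show that this is false. The counterexample is a first-order deformation of the square of the maximal ideal of $k[[x,y,z]]$, over the hypersurface $k[[x,y,z,\varepsilon]]/(\varepsilon^2)$, for an arbitrary field $k$. It persists over normal hypersurface domains of dimension $3$, if $\operatorname{char}k\neq2,3$ even with an isolated singularity, and there are counterexamples in every dimension $\ge3$. In these examples $R/I$ has type $3$. This is sharp: the conjecture holds if $R/I$ has type at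 most $2$, and also if $I$ has at most $4$ generators.
\end{abstract}

\section{Introduction}

\subsection*{The question}

Let $(R,\mathfrak m)$ be a Noetherian local ring and $I\subset R$ a proper ideal. The \emph{conormal module} of $I$ is $I/I^2$. The ideal $I$ is \emph{perfect} if $\operatorname{grade}I=\operatorname{pd}_R(R/I)$. It is \emph{syzygetic} if the module
\[
\delta(I)=\ker\bigl(\operatorname{Sym}_2(I)\to I^2\bigr)
\]
vanishes; we use this last term, and the notation $\delta(I)$, over any Noetherian ring. If $I=(f_1,\dots,f_n)$, a quadratic form $\Phi(T_1,\dots,T_n)$ over $R$ with $\Phi(f_1,\dots,f_n)=0$ is a quadratic relation among the generators. The obvious ones are the combinations of products $T_i\cdot\lambda$, where $\lambda$ is a linear relation, that is, a syzygy. The module $\delta(I)$ is the module of quadratic relations modulo the obvious ones. The following conjecture is stated in \cite{CMconormal}.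

\begin{conjecture}
Assume $R$ is a Gorenstein local ring and $I$ is a height $3$ syzygetic perfect ideal. If $I/I^2$ is Cohen--Macaulay, then $R/I$ is Gorenstein.
\end{conjecture}

Lower heights suggest why one might believe this. A perfect ideal of height $1$ is free as a module, hence generated by one regular element. A syzygetic perfect ideal of height $2$ with Cohen--Macaulay conormal module, in a Gorenstein local ring, is generated by a regular sequence (Corollary~\ref{cor:height2}). In height $3$ one cannot ask for as much: if $\dim R=3$ and $I$ is an $\mathfrak m$-primary perfect ideal with $R/I$ Gorenstein, then $I$ is automatically syzygetic (Corollary~\ref{cor:height3}(b)) and $I/I^2$, having finite length, is Cohen--Macaulay. So ``Gorenstein'' is the natural guess, and for $\dim R=3$ the conjecture would say that an $\mathfrak m$-primary perfect ideal is syzygetic exactly when its quotient is Gorenstein. The syzygetic hypothesis cannot be dropped: the square of the maximal ideal of $k[[x,y,z]]$ is perfect of height $3$, its conormal module has finite length, and its quotient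 has a three-dimensional socle. It has the quadratic relation $x^2\cdot y^2=(xy)^2$, which is not an obvious one.

\subsection*{Results}

The counterexample is obtained by perturbing exactly this ideal. Let $k$ be any field and put
\[
q_{11}=x^2-\varepsilon y,\quad q_{22}=y^2-\varepsilon z,\quad q_{33}=z^2-\varepsilon x,\quad q_{12}=xy,\quad q_{13}=xz,\quad q_{23}=yz .
\]

\begin{theorem}\label{thm:A}
Let $R=k[[x,y,z,\varepsilon]]/(\varepsilon^2)$ and $I=(q_{11},q_{22},q_{33},q_{12},q_{13},q_{23})R$. Then $R$ is a Gorenstein local ring of dimension $3$, and $I$ is a perfect ideal of height $3$ with $R/I$ Artinian. Moreover $I$ is syzygetic, $I/I^2$ is Cohen--Macaulay, and $R/I$ has type $3$. In particular $R/I$ is not Gorenstein, and the conjecture is false.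
\end{theorem}

The ring in Theorem~\ref{thm:A} is not reduced, but this is not the reason for the failure.

\begin{theorem}\label{thm:B}
Let $Q=k[[x,y,z,\varepsilon]]$ with maximal ideal $\mathfrak m_Q$, and let $J=(q_{11},q_{22},q_{33},q_{12},q_{13},q_{23},\varepsilon^2)\subset Q$. For every $g\in\mathfrak m_QJ$, the ring $R_g=Q/(\varepsilon^2+g)$ and the ideal $I_g=JR_g=(q_{11},q_{22},q_{33},q_{12},q_{13},q_{23})R_g$ have all the properties listed in Theorem~\ref{thm:A}. In particular:
\begin{enumerate}
\item[(i)] $g=xyz$ is allowed, and $R_g=k[[x,y,z,\varepsilon]]/(\varepsilon^2+xyz)$ is a normal domain, in any characteristic;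
\item[(ii)] $g=x^3+y^3+z^3-\varepsilon(xy+yz+zx)$ is allowed, and if $\operatorname{char}k\ne2,3$, then $R_g$ is a normal domain with an isolated singularity.
\end{enumerate}
Adjoining power series variables to $R_g$ gives counterexamples to the conjecture in every dimension $\ge3$.
\end{theorem}

The value $3$ of the type is as small as possible.

\begin{theorem}\label{thm:C}
Let $R$ be a Gorenstein local ring and $I$ a perfect syzygetic ideal of height $3$ with $I/I^2$ Cohen--Macaulay. If $R/I$ has type $\le2$, or if $I$ can be generated by $4$ elements, then $R/I$ is Gorenstein.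
\end{theorem}

None of the rings in Theorems~\ref{thm:A} and~\ref{thm:B} is regular. The variant of the conjecture in which $R$ is required to be regular is not decided here, except in the cases covered by Theorem~\ref{thm:C}.

\subsection*{Plan}

If $\dim R=3$, the hypothesis on $I/I^2$ is automatic, so the task in Theorem~\ref{thm:A} is to produce a syzygetic ideal. Section~\ref{sec:tools} collects general facts on syzygetic ideals. Section~\ref{sec:mechanism} explains the idea: over $k[\varepsilon]/(\varepsilon^2)$ a quadratic relation $P$ of $(x,y,z)^2$ can be destroyed by perturbing the generators, at the price of a new potential relation $\varepsilon P$, and in three variables, unlike in two, the syzygies can force $\varepsilon P=0$. Section~\ref{sec:A} carries this out. Section~\ref{sec:B} moves the example along a flat family. Section~\ref{sec:duality} computes the Matlis dual of $\delta(I)$ from a free resolution, and Section~\ref{sec:C} combines this with Pl\"ucker relations to prove Theorem~\ref{thm:C}.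

\subsection*{Conventions}

We write $\mu(M)$ for the minimal number of generators of a module $M$ over a local ring, and $M^*=\operatorname{Hom}_R(M,R)$. The \emph{type} of a Cohen--Macaulay local ring $A$ with residue field $\kappa$ is $\dim_\kappa\operatorname{Ext}_A^{\dim A}(\kappa,A)$. If $A$ is Artinian, this is the dimension of its socle. The ring $A$ is Gorenstein if and only if its type is $1$. If $A=R/I$ with $R$ Gorenstein local and $I$ perfect of height $c$, and if $F$ is the minimal free resolution of $A$, then $F^*$ resolves the canonical module $\omega_A=\operatorname{Ext}_R^c(A,R)$, and the type of $A$ is $\mu(\omega_A)=\operatorname{rank}F_c$.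

\section{Three lemmas on syzygetic ideals}\label{sec:tools}

\begin{lemma}\label{lem:H1}
Let $I=(f_1,\dots,f_n)$ be an ideal of a Noetherian ring $R$, $A=R/I$, and let $H_1(I)$ be the first Koszul homology of $f_1,\dots,f_n$. There is an exact sequence
\[
0\to\delta(I)\to H_1(I)\to A^n\to I/I^2\to0 .
\]
\end{lemma}

\begin{proof}
Let $F=R^n$ with basis $T_1,\dots,T_n$, let $\pi\colon F\to I$ send $T_i$ to $f_i$, and put $Z=\ker\pi$. Let $B\subset Z$ be generated by the elements $\pi(u)w-\pi(w)u$ with $u,w\in F$, so that $H_1(I)=Z/B$. Since $B\subset IF$, the inclusion $Z\subset F$ induces $H_1(I)\to F/IF=A^n$. Its kernel is $(Z\cap IF)/B$ and its cokernel is $F/(Z+IF)\cong I/I^2$.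

It remains to identify $(Z\cap IF)/B$ with $\delta(I)$. Define $\tau\colon IF\to\operatorname{Sym}_2(I)$ by $\sum a_iT_i\mapsto\sum a_i\cdot f_i$ for $a_i\in I$, the products being taken in $\operatorname{Sym}(I)$. It is surjective, and followed by $\operatorname{Sym}_2(I)\to I^2$ it is $\pi|_{IF}$. Hence $\delta(I)=\tau(Z\cap IF)\cong(Z\cap IF)/\ker\tau$. Under $IF=I\otimes F$, the map $\tau$ is the composite $I\otimes F\to I\otimes I\to\operatorname{Sym}_2(I)$. The kernel of the first map is generated by the elements $\pi(u)w$ with $u\in F$, $w\in Z$, and that of the second by the elements $\pi(u)\otimes\pi(w)-\pi(w)\otimes\pi(u)$. So $\ker\tau$ is generated by the elements $\pi(u)w-\pi(w)u$, the first kind being the case $\pi(w)=0$. That is, $\ker\tau=B$.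
\end{proof}

The next lemma compares $\delta(I)$ before and after division by a regular element. It is used in both directions.

\begin{lemma}\label{lem:specialize}
Let $(R,\mathfrak m)$ be Noetherian local, $I$ an ideal, and $t\in\mathfrak m$ regular on $R$ and on $R/I$. Put $\bar R=R/tR$ and $\bar I=I\bar R$.
\begin{enumerate}
\item[(a)] If $\bar I$ is syzygetic, then $I$ is syzygetic and $t$ is regular on $R/I^2$.
\item[(b)] If $I$ is syzygetic and $t$ is regular on $R/I^2$, then $\bar I$ is syzygetic.
\end{enumerate}
\end{lemma}

\begin{proof}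
Since $t$ is regular on $R/I$, we have $I\cap tR=tI$, so $\bar I\cong I/tI$ and $\operatorname{Sym}_2(\bar I)\cong\operatorname{Sym}_2(I)/t\operatorname{Sym}_2(I)$. As $t$ is regular on $I^2\subset R$, reducing $0\to\delta(I)\to\operatorname{Sym}_2(I)\to I^2\to0$ modulo $t$ gives the exact sequence
\[
0\to\delta(I)/t\delta(I)\to\operatorname{Sym}_2(\bar I)\to I^2/tI^2\to0 .
\]
The second map, followed by $I^2/tI^2\to\bar R$, is the natural map $\operatorname{Sym}_2(\bar I)\to\bar R$. Moreover $I^2/tI^2\to\bar R$ is injective if and only if $I^2\cap tR=tI^2$, and, $t$ being regular on $R$, this holds if and only if $t$ is regular on $R/I^2$.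

(a) The composite is injective. Hence $\delta(I)/t\delta(I)=0$, so $\delta(I)=0$ by Nakayama's lemma. Then $\operatorname{Sym}_2(\bar I)\cong I^2/tI^2$, so $I^2/tI^2\to\bar R$ is injective. (b) Now $\operatorname{Sym}_2(\bar I)\cong I^2/tI^2$ embeds in $\bar R$.
\end{proof}

The Cohen--Macaulay hypothesis on $I/I^2$ is what allows us to pass to the case where $I$ is $\mathfrak m$-primary.

\begin{lemma}\label{lem:reduce}
Let $R$ be Gorenstein local and $I$ a syzygetic perfect ideal of height $c\ge1$ with $I/I^2$ Cohen--Macaulay. If $\dim R>c$, there is an element $t\in\mathfrak m$, regular on $R$ and on $R/I$, such that $R/tR$ and $I(R/tR)$ satisfy the same hypotheses with the same $c$. The number $\mu(I)$ and the type of $R/I$ do not change.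
\end{lemma}

\begin{proof}
Let $A=R/I$, which is Cohen--Macaulay of dimension $\dim R-c>0$. Since $I$ contains a regular element, $I_{\mathfrak p}\ne0$ for all $\mathfrak p\supset I$. By Nakayama's lemma $I/I^2$ has support $V(I)$, so $\dim I/I^2=\dim A$. Thus $R$, $A$ and $I/I^2$ have positive depth, and prime avoidance gives $t\in\mathfrak m$ regular on all three. By the exact sequence $0\to I/I^2\to R/I^2\to A\to0$, $t$ is also regular on $R/I^2$, and Lemma~\ref{lem:specialize}(b) shows that $\bar I=I(R/tR)$ is syzygetic. Since $t$ is regular on $R$ and on $A$, $\operatorname{pd}_{R/tR}(A/tA)=c$. The Gorenstein ring $R/tR$ has dimension $\dim(A/tA)+c$, so $\bar I$ has height and grade $c$ and is perfect. Its conormal module is $I/(I^2+(I\cap tR))=I/(I^2+tI)$, the quotient of $I/I^2$ by the regular element $t$, hence Cohen--Macaulay. Finally $\mu(\bar I)=\mu(I/tI)=\mu(I)$, and dividing by a regular element preserves the type.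
\end{proof}

\section{The mechanism}\label{sec:mechanism}

\subsection{The square of the maximal ideal}

Let $S=k[x,y,z]$, $\mathfrak n=(x,y,z)S$, $(x_1,x_2,x_3)=(x,y,z)$ and $v=(x,y,z)^T$. Let $e_{ij}=e_{ji}$, $1\le i\le j\le3$, be the basis of a free module of rank $6$, and let $E=(e_{ij})$ be the symmetric $3\times3$ matrix of these basis elements. The map $e_{ij}\mapsto x_ix_j$ from $S^6$ onto $\mathfrak n^2$ is ``evaluation of $E$ at the matrix $vv^T$''. For a form $\Theta$ in the $e_{ij}$ and a symmetric matrix $N$, we write $\Theta(N)$ for the result of substituting $N$ for $E$.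

Put
\[
X=\begin{pmatrix}0&-z&y\\ z&0&-x\\ -y&x&0\end{pmatrix},\qquad \rho=XE .
\]
Since $Xv=0$, we have $\rho(vv^T)=0$: the entries of $\rho$ are syzygies. Up to sign they are the elements $x_ke_{ij}-x_ie_{kj}$ with $i\neq k$. Let $P=(P_{ij})$ be the matrix of signed $2\times2$ minors (the adjugate) of $E$:
\[
\begin{aligned}
P_{11}&=e_{22}e_{33}-e_{23}^2, & P_{22}&=e_{11}e_{33}-e_{13}^2, & P_{33}&=e_{11}e_{22}-e_{12}^2,\\
P_{12}&=e_{13}e_{23}-e_{12}e_{33}, & P_{13}&=e_{12}e_{23}-e_{13}e_{22}, & P_{23}&=e_{12}e_{13}-e_{11}e_{23}.
\end{aligned}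
\]
Since $vv^T$ has rank one, $P_{ij}(vv^T)=0$.

\begin{lemma}\label{lem:nsquare}
\begin{enumerate}
\item[(a)] The entries of $\rho$ generate the module of syzygies of the generators $x_ix_j$ of $\mathfrak n^2$.
\item[(b)] The kernel of $\operatorname{Sym}_2^S(\mathfrak n^2)\to S$ is the $k$-span of the six elements $P_{ij}$, $i\le j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $N\subset S^6$ be the submodule generated by the entries of $\rho$. We must show that $S^6/N\to S$ is injective. The module $S^6/N$ is spanned over $k$ by the monomials $x^\alpha e_{ij}$, which map to monomials of $S$. A $k$-linear combination of them maps to $0$ only if, for each monomial of $S$, the coefficients of the monomials above it sum to $0$. So the kernel is spanned by differences of monomials with equal image, and these have equal $|\alpha|$. We show that such differences vanish.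

If $\alpha=0$, the image $x_ix_j$ determines $e_{ij}$. If $|\alpha|\ge1$, view $x^\alpha e_{ij}$ as a word in the letters $x_1,x_2,x_3$, with $|\alpha|$ letters outside and two inside $e_{ij}$, and fix one outside position, the \emph{hub}. In $S^6/N$ we have $x_ke_{ij}=x_ie_{kj}$, so exchanging the hub letter with either letter of $e_{ij}$ does not change the element. Exchanging it with another outside letter does not change the monomial. The transpositions of the hub with the other positions generate the full symmetric group. Two words with equal image are rearrangements of one another, so they are equal in $S^6/N$.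

(b) The same argument applies to the monomials $x^\alpha e_{ij}e_{kl}$, which span $\operatorname{Sym}_2(\mathfrak n^2)$: the kernel is spanned by differences of monomials with equal image and equal $|\alpha|$, and if $|\alpha|\ge1$, exchanging the hub with any of the four inside positions shows that the difference is $0$. Let $\alpha=0$. With $i,j,l$ distinct, the monomials $x_i^4$ and $x_i^3x_j$ have only the preimages $e_{ii}^2$ and $e_{ii}e_{ij}$. The monomial $x_i^2x_j^2$ has the two preimages $e_{ii}e_{jj}$, $e_{ij}^2$, and $x_i^2x_jx_l$ has the two preimages $e_{ii}e_{jl}$, $e_{ij}e_{il}$. The resulting differences are the elements $\pm P_{ij}$.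
\end{proof}

\subsection{Two tasks}

We now adjoin $\varepsilon$ with $\varepsilon^2=0$. Let $R'=S[\varepsilon]/(\varepsilon^2)=S\oplus\varepsilon S$ and perturb the generators to $q=vv^T-\varepsilon C$, where $C$ is a symmetric matrix of linear forms. Let $I'$ be the ideal generated by the entries $q_{ij}$. We represent elements of $\operatorname{Sym}_2(I')$ by quadratic forms in the $e_{ij}$ over $R'$, where $e_{ij}$ stands for the generator $q_{ij}$ of $I'$. Such a form is $0$ in $\operatorname{Sym}_2(I')$ if and only if it is an $R'$-combination of products of an $e_{ab}$ with a syzygy of the $q_{ij}$. Since $\varepsilon^2=0$,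
\begin{equation}\label{eq:eps}
\varepsilon\,\Theta(q)=\varepsilon\,\Theta(vv^T)\qquad\text{for every form $\Theta$ in the $e_{ij}$ over }S .
\end{equation}
For $I'$ to be syzygetic, two things must happen.
\begin{description}
\item[First task.] No nontrivial $k$-combination of the $P_{ij}$ may remain a relation, since its image in $\operatorname{Sym}_2(\mathfrak n^2)$ under $\varepsilon\mapsto0$ is not zero. We have $P_{ij}(q)=\varepsilon f_{ij}$ with cubic forms $f_{ij}\in S$, so the six $f_{ij}$ with $i\le j$ must be linearly independent over $k$.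
\item[Second task.] By \eqref{eq:eps}, $\varepsilon P_{ij}(q)=\varepsilon P_{ij}(vv^T)=0$. So $\varepsilon P_{ij}$ is a new quadratic relation, and it must vanish in $\operatorname{Sym}_2(I')$.
\end{description}

We take $C=\operatorname{diag}(y,z,x)$, which gives the $q_{ij}$ of the introduction, and look at both tasks for $P_{13}=e_{12}e_{23}-e_{13}e_{22}$. First, $P_{13}(q)=xy\cdot yz-xz(y^2-\varepsilon z)=\varepsilon xz^2\neq0$. For the second task, consider three of the syzygies in $\rho$ and evaluate them at $q$:
\[
\begin{aligned}
\rho_{11}&=-ze_{12}+ye_{13} &&\mapsto\ 0,\\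
\rho_{21}&=ze_{11}-xe_{13} &&\mapsto\ -\varepsilon yz=-\varepsilon q_{23},\\
\rho_{31}&=-ye_{11}+xe_{12} &&\mapsto\ \varepsilon y^2=\varepsilon q_{22}.
\end{aligned}
\]
Hence $\rho_{11}$, $\rho_{21}+\varepsilon e_{23}$ and $\rho_{31}-\varepsilon e_{22}$ are syzygies of the $q_{ij}$. Their products with $e_{11}$, $e_{12}$, $e_{13}$, respectively, vanish in $\operatorname{Sym}_2(I')$. But $e_{11}\rho_{11}+e_{12}\rho_{21}+e_{13}\rho_{31}=0$ identically, all terms cancelling in pairs. So the sum of the three products is
\[
0=\varepsilon(e_{12}e_{23}-e_{13}e_{22})=\varepsilon P_{13}\quad\text{in }\operatorname{Sym}_2(I').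
\]
This is the whole idea: \emph{a linear dependency among the products of generators and syzygies becomes, after the perturbation, a relation $\varepsilon\cdot(\text{quadric})=0$.}

Are there enough dependencies? The linear syzygies of $\mathfrak n^2$ form a space of dimension $3\cdot6-\dim S_3=8$, which gives $8\cdot6=48$ products. They lie in a space of dimension $3\cdot21=63$, and by Lemma~\ref{lem:nsquare}(b) the quotient by their span is $S_5$, of dimension $21$. So the span has dimension $42$, and the space of dependencies has dimension exactly $6$, for $6$ relations $P_{ij}$. The dependencies that we use in Lemma~\ref{lem:epsP} come from the fact that $E\rho=EXE$ is an alternating matrix.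

\begin{remark}\label{rem:two}
In two variables the second task cannot be done. Let $\mathfrak n=(x,y)\subset S=k[x,y]$, with the single relation $P=e_{11}e_{22}-e_{12}^2$ and the linear syzygies $\rho_1=ye_{11}-xe_{12}$, $\rho_2=ye_{12}-xe_{22}$, and let $q=(x^2-\varepsilon a,\ xy-\varepsilon b,\ y^2-\varepsilon c)$ with linear forms $a,b,c$. The argument of Lemma~\ref{lem:nsquare} works in two variables. It shows that $\rho_1,\rho_2$ generate the syzygies of $\mathfrak n^2$ and that the $6$ products $e_{ij}\rho_m$ span a space of dimension $2\cdot6-\dim S_5=6$, so they are independent. The values $\rho_1(q)=-\varepsilon(ya-xb)$ and $\rho_2(q)=-\varepsilon(yb-xc)$ lie in $\varepsilon\mathfrak n^2$, so $\rho_m$ lifts to a syzygy $\tilde\rho_m=\rho_m+\varepsilon d_m$ of $q$, with $d_m$ a $k$-combination of the $e_{ij}$. The $\tilde\rho_m$ generate all syzygies: subtracting a combination of them from a syzygy leaves a syzygy of the form $\varepsilon\sigma$, where $\sigma$ is a syzygy of $\mathfrak n^2$ by \eqref{eq:eps}, so $\varepsilon\sigma$ is a combination of the $\varepsilon\rho_m=\varepsilon\tilde\rho_m$.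 Give $x,y,\varepsilon$ degree $1$ and the $e_{ij}$ degree $2$. If $\varepsilon P=0$ in $\operatorname{Sym}_2(I')$, then $\varepsilon P=\sum c_{ijm}e_{ij}\tilde\rho_m$ with $c_{ijm}\in k$, by degrees. Modulo $\varepsilon$, independence gives $c_{ijm}=0$, so $\varepsilon P=0$ in the polynomial ring $R'[e_{11},e_{12},e_{22}]$, which is absurd. Thus $\delta(I')\ne0$, as it should be in view of Corollary~\ref{cor:height2}.
\end{remark}

\begin{remark}
The cyclic shift in $C$ matters. For $C=\operatorname{diag}(x,y,z)$ one finds $P_{23}(q)=P_{13}(q)=\varepsilon xyz$. So $P_{23}-P_{13}$ remains a relation, and the first task fails.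
\end{remark}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

We keep the notation $S$, $\mathfrak n$, $E$, $X$, $\rho$, $P$ of Section~\ref{sec:mechanism}. Let $C=\operatorname{diag}(y,z,x)$, $q=vv^T-\varepsilon C$, $B=k[\varepsilon]/(\varepsilon^2)$, $R'=S\otimes_kB$, let $I'\subset R'$ be generated by the $q_{ij}$, and put $A'=R'/I'$. We work with $R'$ and pass to its completion $R$ at the end.

\subsection{Lifting the syzygies}

We have
\[
XC=\begin{pmatrix}0&-z^2&xy\\ yz&0&-x^2\\ -y^2&xz&0\end{pmatrix},\qquad\text{and we put}\quad
D=\begin{pmatrix}0&-e_{33}&e_{12}\\ e_{23}&0&-e_{11}\\ -e_{22}&e_{13}&0\end{pmatrix},\quad \tilde\rho=\rho+\varepsilon D .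
\]
Thus $D$ is obtained from $XC$ by replacing each $x_ax_b$ by $e_{ab}$, so that $D(vv^T)=XC$.

\begin{lemma}\label{lem:lift}
The entries of $\tilde\rho$ are syzygies of the $q_{ij}$.
\end{lemma}

\begin{proof}
Since $Xv=0$, we have $\rho(q)=Xq=-\varepsilon XC$. By \eqref{eq:eps}, $\varepsilon D(q)=\varepsilon D(vv^T)=\varepsilon XC$. The sum is $0$.
\end{proof}

\begin{lemma}\label{lem:flat}
$A'$ is a free $B$-module with basis $1,x,y,z$. In particular $(0:_{A'}\varepsilon)=\varepsilon A'$.
\end{lemma}

\begin{proof}
We first show $(0:_{A'}\varepsilon)=\varepsilon A'$. As $\varepsilon^2=0$, it suffices to show that $a\in S$ with $\varepsilon a\in I'$ lies in $I'+\varepsilon R'$. Write $\varepsilon a=\sum(s_{ij}+\varepsilon t_{ij})q_{ij}$ with $s_{ij},t_{ij}\in S$. Modulo $\varepsilon$ this gives $\sum s_{ij}x_ix_j=0$. By Lemma~\ref{lem:nsquare}(a), $\sum s_{ij}e_{ij}$ is an $S$-combination of entries of $\rho$, so $\sum s_{ij}q_{ij}$ is the same combination of entries of $\rho(q)=-\varepsilon XC$ and lies in $\varepsilon\mathfrak n^2$. By \eqref{eq:eps}, $\varepsilon\sum t_{ij}q_{ij}\in\varepsilon\mathfrak n^2$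 as well. Hence $a\in\mathfrak n^2$, and since $x_ix_j=q_{ij}+\varepsilon C_{ij}$, we get $a\in I'+\varepsilon R'$.

Now $A'/\varepsilon A'=S/\mathfrak n^2$ has $k$-basis $1,x,y,z$. As $\varepsilon$ is nilpotent, these elements generate $A'$ over $B$. Multiplication by $\varepsilon$ induces an isomorphism $A'/\varepsilon A'=A'/(0:_{A'}\varepsilon)\cong\varepsilon A'$. So $\dim_kA'=8=\dim_kB^4$, and the surjection $B^4\to A'$ is an isomorphism.
\end{proof}

\subsection{Height, perfection and type}

By Lemma~\ref{lem:flat}, $A'$ is finite-dimensional, and $A'/\varepsilon A'$ is local with nilpotent maximal ideal $(x,y,z)$. So $A'$ is Artinian local with maximal ideal $(x,y,z,\varepsilon)$. The ring $R$ of Theorem~\ref{thm:A} is the completion of $R'$ at $(x,y,z,\varepsilon)$, hence flat over $R'$, and $R/I=A'\otimes_{R'}R=A'$. We write $A=R/I$.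

\begin{proposition}\label{prop:perfect}
$R$ is Gorenstein of dimension $3$, the ideal $I$ is perfect of height $3$, $A$ has length $8$ and type $3$, and $I/I^2$ is Cohen--Macaulay.
\end{proposition}

\begin{proof}
$R$ is a hypersurface of dimension $3$, hence Gorenstein. $I$ is primary to the maximal ideal, so $\operatorname{grade}I=\operatorname{ht}I=3$. The length of $A$ was computed in Lemma~\ref{lem:flat}.

\emph{Projective dimension.} In $R$ the annihilator of $\varepsilon$ is $\varepsilon R$, so $\cdots\to R\xrightarrow{\varepsilon}R\xrightarrow{\varepsilon}R$ is a free resolution of $R/\varepsilon R$. Therefore $\operatorname{Tor}_i^R(A,R/\varepsilon R)=(0:_A\varepsilon)/\varepsilon A=0$ for $i>0$, by Lemma~\ref{lem:flat}. Let $F$ be the minimal free $R$-resolution of $A$. Then $F/\varepsilon F$ is the minimal resolution of $A/\varepsilon A=k[[x,y,z]]/(x,y,z)^2$ over $k[[x,y,z]]$. This has length $3$ by the Auslander--Buchsbaum formula, so $F$ has length $3$ and $\operatorname{pd}_RA=3$.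

\emph{Type.} In $A$ we have $\varepsilon x_ix_j=\varepsilon^2C_{ij}=0$. Write $u\in A$ as $u=\alpha+l+\varepsilon(\beta+l')$ with $\alpha,\beta\in k$ and $l,l'$ linear forms in $x,y,z$. If $u$ is in the socle, then $\varepsilon u=\varepsilon(\alpha+l)=0$ forces $\alpha=0$ and $l=0$. Then $xu=\varepsilon\beta x=0$ forces $\beta=0$. Conversely each $\varepsilon l'$ is killed by $x,y,z,\varepsilon$. So the socle has basis $\varepsilon x,\varepsilon y,\varepsilon z$.

Finally, $I/I^2$ is nonzero of finite length, hence Cohen--Macaulay.
\end{proof}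

\subsection{The ideal is syzygetic}

The first task of Section~\ref{sec:mechanism} is a direct computation of the cubics $f_{ij}$ defined by $P_{ij}(q)=\varepsilon f_{ij}$:
\begin{equation}\label{eq:cubics}
\begin{aligned}
f_{11}&=-(xy^2+z^3), & f_{22}&=-(x^3+yz^2), & f_{33}&=-(x^2z+y^3),\\
f_{12}&=x^2y, & f_{13}&=xz^2, & f_{23}&=y^2z .
\end{aligned}
\end{equation}
For instance $P_{11}(q)=(y^2-\varepsilon z)(z^2-\varepsilon x)-y^2z^2=-\varepsilon(xy^2+z^3)$ and $P_{12}(q)=xz\cdot yz-xy(z^2-\varepsilon x)=\varepsilon x^2y$. The cyclic substitution $x\to y\to z\to x$, together with the corresponding permutation of indices, preserves $q$ and gives the others. No monomial occurs in two of the six cubics, so they are linearly independent over $k$.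

The second task is where the shape of the perturbation pays off.

\begin{lemma}\label{lem:epsP}
$\varepsilon P_{ij}=0$ in $\operatorname{Sym}_2(I')$ for all $i,j$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:lift} the entries of $\tilde\rho$ are syzygies, so the entries of $E\tilde\rho$ are $0$ in $\operatorname{Sym}_2(I')$. Now $E\tilde\rho=EXE+\varepsilon ED$. The matrix $EXE$ is alternating (skew-symmetric with zero diagonal), because $X$ is alternating and $E$ is symmetric. Multiplying out,
\[
ED=\begin{pmatrix}
e_{12}e_{23}-e_{13}e_{22}& e_{13}^2-e_{11}e_{33}&0\\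
0& e_{13}e_{23}-e_{12}e_{33}& e_{12}^2-e_{11}e_{22}\\
e_{23}^2-e_{22}e_{33}&0& e_{12}e_{13}-e_{11}e_{23}\end{pmatrix}
=\begin{pmatrix}P_{13}&-P_{22}&0\\0&P_{12}&-P_{33}\\-P_{11}&0&P_{23}\end{pmatrix}.
\]
The diagonal entries of $E\tilde\rho$ are $\varepsilon P_{13}$, $\varepsilon P_{12}$, $\varepsilon P_{23}$. In the sum of the $(i,j)$ and $(j,i)$ entries of $E\tilde\rho$ the contribution of $EXE$ cancels. These sums are $-\varepsilon P_{22}$, $-\varepsilon P_{33}$, $-\varepsilon P_{11}$ for $(i,j)=(1,2),(2,3),(1,3)$. All of these are $0$ in $\operatorname{Sym}_2(I')$.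
\end{proof}

\begin{proposition}\label{prop:syz}
The map $\operatorname{Sym}_2(I')\to R'$ is injective, and $I$ is syzygetic.
\end{proposition}

\begin{proof}
Let $\theta\in\operatorname{Sym}_2(I')$ map to $0$, and represent it by $\Theta_0+\varepsilon\Theta_1$, where $\Theta_0,\Theta_1$ are quadratic forms in the $e_{ij}$ over $S$.

\emph{Step 1: the part without $\varepsilon$.} Modulo $\varepsilon$ we get $\Theta_0(vv^T)=0$. By Lemma~\ref{lem:nsquare} there are $a_{ij}\in k$ such that $\Theta_0=\sum_{i\le j}a_{ij}P_{ij}+(\text{an $S$-combination of products }e_{ab}\rho_{cd})$. In $\operatorname{Sym}_2(I')$ we have $e_{ab}\tilde\rho_{cd}=0$, so $e_{ab}\rho_{cd}=-\varepsilon e_{ab}D_{cd}$. Hence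
\[
\theta=\sum_{i\le j}a_{ij}P_{ij}+\varepsilon\eta
\]
with a quadratic form $\eta$ in the $e_{ij}$ over $S$. Evaluating at $q$ and using \eqref{eq:eps},
\[
0=\varepsilon\Bigl(\sum_{i\le j}a_{ij}f_{ij}+\eta(vv^T)\Bigr).
\]
The first summand in the bracket is a cubic form, while $\eta(vv^T)\in\mathfrak n^4$. So both vanish, and $a_{ij}=0$ for all $i\le j$ because the $f_{ij}$ are independent.

\emph{Step 2: the part with $\varepsilon$.} Now $\theta=\varepsilon\eta$ with $\eta(vv^T)=0$. By Lemma~\ref{lem:nsquare} again, $\eta$ is a $k$-combination of the $P_{ij}$ plus an $S$-combination of products $e_{ab}\rho_{cd}$. In $\operatorname{Sym}_2(I')$ we have $\varepsilon P_{ij}=0$ by Lemma~\ref{lem:epsP}, and $\varepsilon e_{ab}\rho_{cd}=\varepsilon e_{ab}\tilde\rho_{cd}=0$. Hence $\theta=0$.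

As $R'\to R$ is flat, $\operatorname{Sym}_2(I)=\operatorname{Sym}_2(I')\otimes_{R'}R\to R$ is injective too.
\end{proof}

Propositions~\ref{prop:perfect} and~\ref{prop:syz} prove Theorem~\ref{thm:A}.

\section{Normal domains and higher dimension: proof of Theorem~\ref{thm:B}}\label{sec:B}

To replace the equation $\varepsilon^2=0$ by $\varepsilon^2+g=0$ we put both rings into one family with parameters $t_i$: by Lemma~\ref{lem:specialize}(a) the syzygetic property passes from the fiber $t=0$ to the total space, and by Lemma~\ref{lem:specialize}(b) from there to any other section of the family. The hypothesis $g\in\mathfrak m_QJ$ ensures that the quotient by the ideal stays constant along the family and that the new section passes through the closed point.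

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $R,I$ be as in Theorem~\ref{thm:A} and $A=R/I=Q/J$. Write $g=\sum_{i=1}^sm_i\gamma_i$ with $m_i\in\mathfrak m_Q$, $\gamma_i\in J$, and put
\[
\tilde R=Q[[t_1,\dots,t_s]]/\bigl(\varepsilon^2+\textstyle\sum_it_i\gamma_i\bigr),\qquad \tilde I=J\tilde R .
\]
Then $\tilde R$ is a hypersurface of dimension $3+s$, and since $\varepsilon^2,\gamma_i\in J$, we have $\tilde R/\tilde I=A[[t_1,\dots,t_s]]$.

\emph{From $t=0$ to the family.} The $t_i$ form a regular sequence on $\tilde R/\tilde I$. They form one on the Cohen--Macaulay ring $\tilde R$ as well, since $\tilde R/(t_1,\dots,t_s)=Q/(\varepsilon^2)=R$ has dimension $3$. Modulo all $t_i$ the pair $(\tilde R,\tilde I)$ becomes $(R,I)$. Put $\tilde R_j=\tilde R/(t_1,\dots,t_j)$ and $\tilde I_j=\tilde I\tilde R_j$. Starting from the syzygetic ideal $\tilde I_s=I$ and applying Lemma~\ref{lem:specialize}(a) to $t_s,t_{s-1},\dots,t_1$ in turn, we find that each $\tilde I_{j-1}$ is syzygetic and that $t_j$ is regular on $\tilde R_{j-1}/\tilde I_{j-1}^2$. So $\tilde I$ is syzygetic and $t_1,\dots,t_s$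 is a regular sequence on $\tilde R/\tilde I^2$. The latter has dimension $\dim\tilde R/\tilde I=s$, so it is Cohen--Macaulay. Also $\operatorname{pd}_{\tilde R}(\tilde R/\tilde I)=\operatorname{pd}_RA=3$ by \cite[Prop.~1.3.5]{BH}.

\emph{From the family to $R_g$.} Put $y_i=t_i-m_i$. Then $\tilde R/(y_1,\dots,y_s)=Q/(\varepsilon^2+g)=R_g$, and $\tilde I$ is mapped to $I_g=JR_g$. The ring $R_g$ has dimension $3$, because $\varepsilon^2+g\neq0$: modulo $(x,y,z)$ the ideal $J$ becomes $(\varepsilon^2)$ and $\mathfrak m_QJ$ becomes $(\varepsilon^3)$, so $\varepsilon^2\notin\mathfrak m_QJ$. Hence $y_1,\dots,y_s$ is part of a system of parameters of $\tilde R$. As $\tilde R/\tilde I$ modulo the $y_i$ is the Artinian ring $Q/(J+(\varepsilon^2+g))=A$, the $y_i$ form a system of parameters on $\tilde R/\tilde I$ and on $\tilde R/\tilde I^2$, which has the same support. All three are Cohen--Macaulay, so $y_1,\dots,y_s$ is a regular sequence on each of them. Applying Lemma~\ref{lem:specialize}(b) $s$ times, we find that $I_g$ is syzygetic.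

\emph{The other properties.} $R_g$ is a hypersurface of dimension $3$ and $R_g/I_g=A$ is Artinian of type $3$. Hence $\operatorname{grade}I_g=\operatorname{ht}I_g=3$, and $\operatorname{pd}_{R_g}A=\operatorname{pd}_{\tilde R}(\tilde R/\tilde I)=3$, again by \cite[Prop.~1.3.5]{BH}. So $I_g$ is perfect. Its conormal module is nonzero of finite length, hence Cohen--Macaulay. Since $J$ is generated by the $q_{ij}$ and $\varepsilon^2+g$ up to $\mathfrak m_QJ$, Nakayama's lemma gives $J=(q_{ij},\varepsilon^2+g)$, so $I_g$ is generated by the $q_{ij}$.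

\emph{The examples.} Let $f=\varepsilon^2+g$. If $\mathfrak p\ni f$ is a prime of $Q$ such that $(Q/f)_{\mathfrak p}$ is not regular, then $f\in\mathfrak p^2Q_{\mathfrak p}$, so $\mathfrak p$ contains the partial derivatives of $f$.

(i) We have $g=xyz=z\,q_{12}\in\mathfrak m_QJ$. A prime $\mathfrak p$ as above contains $yz,xz,xy$. Together with $f=\varepsilon^2+xyz\in\mathfrak p$ this gives $\varepsilon\in\mathfrak p$. As $Q/(\varepsilon,xy,xz,yz)$ has dimension $1$, the singular locus has codimension at least $2$ in the $3$-dimensional hypersurface $R_g$. By Serre's criterion $R_g$ is normal and, being local, a domain.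

(ii) We have $g=x\,q_{11}+y\,q_{22}+z\,q_{33}\in\mathfrak m_QJ$. The partial derivatives of $f$ are
\[
2\varepsilon-(xy+yz+zx),\quad 3x^2-\varepsilon(y+z),\quad 3y^2-\varepsilon(x+z),\quad 3z^2-\varepsilon(x+y).
\]
Modulo the first, $\varepsilon=\frac12(xy+yz+zx)$, and the others become power series $3x^2+h_1$, $3y^2+h_2$, $3z^2+h_3$ in $k[[x,y,z]]$, with each $h_i$ a cubic form. With $\mathfrak n=(x,y,z)k[[x,y,z]]$ we have $\mathfrak n^4=(x^2,y^2,z^2)\mathfrak n^2\subset(3x^2+h_1,3y^2+h_2,3z^2+h_3)+\mathfrak n^5$, so by Nakayama's lemma these three series generate an ideal containing $\mathfrak n^4$. Hence only the maximal ideal of $R_g$ can be a singular point. It is one, since $f\in\mathfrak m_Q^2$. As in (i), $R_g$ is a normal domain.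

\emph{Higher dimension.} Let $\hat R=R_g[[w_1,\dots,w_m]]$, which is flat over $R_g$, and $\hat I=I_g\hat R$. Then $\hat R$ is a hypersurface of dimension $3+m$. By flatness $\hat I$ is syzygetic of grade and height $3$ with $\operatorname{pd}_{\hat R}(\hat R/\hat I)=3$. The variables form a system of parameters and a regular sequence on $\hat I/\hat I^2=(I_g/I_g^2)[[w_1,\dots,w_m]]$ and on $\hat R/\hat I=A[[w_1,\dots,w_m]]$. So the first is Cohen--Macaulay, and the second has type $3$.
\end{proof}

\section{The dual of $\delta(I)$}\label{sec:duality}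

The hypothesis of Theorem~\ref{thm:C} must be turned into information about the free resolution of $R/I$. If $I$ is $\mathfrak m$-primary, then $\delta(I)$ is the largest submodule of finite length of $\operatorname{Sym}_2(I)$, and local duality makes it computable: we need a complex of free modules that resolves $\operatorname{Sym}_2(I)$ up to finite length.

\begin{lemma}\label{lem:ss}
Let $R$ be Gorenstein local of dimension $d$, and let $C$ be a bounded complex of finite free modules in degrees $\ge0$ with $H_i(C)$ of finite length for $i\ge1$. Then $H^d(C^*)\cong\operatorname{Ext}_R^d(H_0(C),R)$, and the Matlis dual of this module is $H^0_{\mathfrak m}(H_0(C))$.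
\end{lemma}

\begin{proof}
In the spectral sequence $\operatorname{Ext}_R^p(H_q(C),R)\Rightarrow H^{p+q}(C^*)$ the terms with $q\ge1$ vanish unless $p=d$, and those with $q=0$ vanish for $p>d$. So $(p,q)=(d,0)$ is the only possibly nonzero term of total degree $d$. A differential ending there starts at $(d-r,r-1)$ with $r\ge2$, where the term is $0$, and one starting there ends at $p>d$. The last statement is local duality.
\end{proof}

For a complex $G\colon F_3\xrightarrow{d}F_2\xrightarrow{d}F_1$ of finite free modules, with $F_1$ in degree $0$, let $C(G)$ be its second symmetric power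
\[
0\to D_2F_3\to F_2\otimes F_3\to\textstyle\bigwedge^2F_2\oplus(F_1\otimes F_3)\to F_1\otimes F_2\to S_2F_1\to0
\]
with $D_2$ the second divided power and the maps (for $a\in F_3$, $b,b'\in F_2$, $c\in F_1$)
\[
\begin{gathered}
a^{(2)}\mapsto da\otimes a,\qquad b\otimes a\mapsto(b\wedge da,\,-db\otimes a),\\
b\wedge b'\mapsto db\otimes b'-db'\otimes b,\qquad c\otimes a\mapsto c\otimes da,\qquad c\otimes b\mapsto c\cdot db .
\end{gathered}
\]
It is a complex: $a^{(2)}\mapsto(da\wedge da,-dda\otimes a)=0$; $b\otimes a\mapsto db\otimes da-dda\otimes b-db\otimes da=0$; $b\wedge b'\mapsto db\cdot db'-db'\cdot db=0$; $c\otimes a\mapsto c\cdot dda=0$. Its homology in degree $0$ is $S_2F_1/(F_1\cdot dF_2)=\operatorname{Sym}_2(F_1/dF_2)$.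

\begin{proposition}\label{prop:dual}
Let $R$ be Gorenstein local of dimension $d\in\{2,3\}$, and let $I$ be an $\mathfrak m$-primary perfect ideal with minimal free resolution $0\to F_3\to F_2\to F_1\to R\to R/I\to0$ (with $F_3=0$ if $d=2$). Let $C=C(G)$ for $G\colon F_3\to F_2\to F_1$. Then $\delta(I)$ is the Matlis dual of $H^d(C^*)$.
\end{proposition}

\begin{proof}
By construction $H_0(C)=\operatorname{Sym}_2(I)$. Let $\mathfrak p\neq\mathfrak m$ be a prime. Since $I_{\mathfrak p}=R_{\mathfrak p}$, the complex $G_{\mathfrak p}$ is a free resolution of $R_{\mathfrak p}$, hence the direct sum of $R_{\mathfrak p}$ in degree $0$, a trivial complex $F'=F'$ in degrees $1,0$, and a trivial complex $F''=F''$ in degrees $2,1$. For a direct sum, $C(G\oplus G')\cong C(G)\oplus(G\otimes G')\oplus C(G')$, up to signs of the maps. A tensor product with a trivial complex is exact. The complexes $C(F'=F')$ and $C(F''=F'')$ are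
\[
0\to\textstyle\bigwedge^2F'\to F'\otimes F'\to S_2F'\to0,\qquad 0\to D_2F''\to F''\otimes F''\to\bigwedge^2F''\to0,
\]
and they are exact. So $H_i(C)_{\mathfrak p}=0$ for $i\ge1$, and these modules have finite length. By Lemma~\ref{lem:ss} the Matlis dual of $H^d(C^*)$ is $H^0_{\mathfrak m}(\operatorname{Sym}_2(I))$. This is $\delta(I)$: the module $\delta(I)$ has finite length, since $\operatorname{Sym}_2(I)_{\mathfrak p}=R_{\mathfrak p}=(I^2)_{\mathfrak p}$ for $\mathfrak p\ne\mathfrak m$, and $I^2\subset R$ has positive depth.
\end{proof}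

\begin{corollary}\label{cor:height2}
Let $R$ be Gorenstein local and $I$ a syzygetic perfect ideal of height $2$ with $I/I^2$ Cohen--Macaulay. Then $I$ is generated by a regular sequence.
\end{corollary}

\begin{proof}
By repeated use of Lemma~\ref{lem:reduce} we may assume $\dim R=2$: the number $\mu(I)$ does not change, and an ideal of grade $2$ with $2$ generators is generated by a regular sequence. Then $C$ is $0\to\bigwedge^2F_2\to F_1\otimes F_2\to S_2F_1\to 0$, and $\delta(I)=0$ means that the dual map $(F_1\otimes F_2)^*\to(\bigwedge^2F_2)^*$ is surjective. As the resolution is minimal, this map has entries in $\mathfrak m$. So $\bigwedge^2F_2=0$, $\operatorname{rank}F_2\le1$, and $\mu(I)=\operatorname{rank}F_2+1\le2$.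
\end{proof}

\begin{corollary}\label{cor:height3}
Let $R$ be Gorenstein local of dimension $3$ and $I$ an $\mathfrak m$-primary perfect ideal with minimal resolution as in Proposition~\ref{prop:dual}. Let $\phi\colon F_2^*\to F_3^*$ be the dual of $F_3\to F_2$, and $Z=\operatorname{im}\phi$.
\begin{enumerate}
\item[(a)] $\delta(I)$ is the Matlis dual of
\[
\frac{\ker(Z\otimes F_3^*\to S_2F_3^*)}{\langle z\otimes z'-z'\otimes z:\ z,z'\in Z\rangle}.
\]
\item[(b)] If $R/I$ is Gorenstein, then $I$ is syzygetic.
\item[(c)] If $R/I$ has type $2$, then $\delta(I)$ is the Matlis dual of $I/I_2(\phi)$, where $I_2(\phi)$ is the ideal of $2\times2$ minors of $\phi$.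
\end{enumerate}
\end{corollary}

\begin{proof}
(a) Let $\psi\colon F_1^*\to F_2^*$ be the dual of $F_2\to F_1$. Dualizing the maps of $C$ and using $(D_2F_3)^*=S_2F_3^*$, we see that $H^3(C^*)$ is the kernel of
\[
F_2^*\otimes F_3^*\to S_2F_3^*,\qquad\beta\otimes\alpha\mapsto\phi(\beta)\,\alpha,
\]
modulo the elements $\beta\otimes\phi(\beta')-\beta'\otimes\phi(\beta)$ and $\psi(\gamma)\otimes\alpha$. Since $\operatorname{Ext}_R^2(R/I,R)=0$, the sequence $F_1^*\to F_2^*\to F_3^*$ is exact, so $F_2^*/\operatorname{im}\psi\cong Z$. Dividing by the elements $\psi(\gamma)\otimes\alpha$ first gives the stated quotient.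

(b) If $F_3^*=R$, then $Z\otimes F_3^*\to S_2F_3^*$ is the inclusion $Z\subset R$, and the kernel is $0$.

(c) Let $F_3^*=Rw_1\oplus Rw_2$. Write $z_1=(p_1,r_1)$, $z_2=(p_2,r_2)\in Z$ in coordinates. The element $z_1\otimes w_1+z_2\otimes w_2$ maps to $p_1w_1^2+(r_1+p_2)w_1w_2+r_2w_2^2$. So it is in the kernel if and only if $z_1=bw_2$ and $z_2=-bw_1$ for some $b\in R$. Such a $b$ is allowed if and only if $bw_1,bw_2\in Z$, that is, if $b$ annihilates $F_3^*/Z=\operatorname{Ext}_R^3(R/I,R)=\omega_{R/I}$. The annihilator of this module is $I$. So the numerator in (a) is identified with $I$ via $b$. For $z=(p,r)$, $z'=(p',r')$,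
\[
z\otimes z'-z'\otimes z=(p'z-pz')\otimes w_1+(r'z-rz')\otimes w_2,\qquad p'z-pz'=(p'r-pr')\,w_2,
\]
so this element corresponds to $b=p'r-pr'$. These elements generate $I_2(\phi)$.
\end{proof}

\section{Proof of Theorem~\ref{thm:C}}\label{sec:C}

Let $R$ and $I$ be as in Theorem~\ref{thm:C}, and $A=R/I$. Since $A$ is Gorenstein if and only if its type is $1$, repeated use of Lemma~\ref{lem:reduce} allows us to assume $\dim R=3$, so that $I$ is $\mathfrak m$-primary. Let $\kappa=R/\mathfrak m$ and $n=\mu(I)\ge3$.

\subsection{At most four generators}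

If $n=3$, then $I$ is generated by a regular sequence and $A$ is Gorenstein. Let $n=4$. The Koszul homology $H_1(I)$ is the top nonvanishing one, because $I$ has grade $3$ and $4$ generators, and hence $H_1(I)\cong\operatorname{Ext}_R^3(A,R)=\omega_A$. As $\delta(I)=0$, Lemma~\ref{lem:H1} embeds $\omega_A$ in $A^4$. The $A$-module $\omega_A$ is injective since $A$ is Artinian, so it is a direct summand of $A^4$, hence free. It has the same length as $A$, so $\omega_A\cong A$, and $A$ is Gorenstein.

\subsection{Type two}

If the type is $1$, there is nothing to prove. Suppose that $A$ has type $2$; we derive a contradiction. Let $0\to F_3\to F_2\to F_1\to R$ be the minimal free resolution of $A$, with $\operatorname{rank}F_1=n$ and $\operatorname{rank}F_3=2$, hence $\operatorname{rank}F_2=n+1$. By the previous case $n\ge5$, but we only use $n\ge4$. Let $\phi\colon F_2^*\to F_3^*$ be as in Corollary~\ref{cor:height3}. It is a $2\times(n+1)$ matrix with entries in $\mathfrak m$. Let $p_{ij}$ be its $2\times2$ minors with respect to a basis of $F_2^*$. Since $\delta(I)=0$, Corollary~\ref{cor:height3}(c)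 gives
\[
I=I_2(\phi)=(p_{ij}:\ 1\le i<j\le n+1).
\]
Minors of a $2\times(n+1)$ matrix satisfy the Pl\"ucker relations, which are quadratic relations among generators of $I$. The hypothesis $\delta(I)=0$ now enters a second time, to say that they are consequences of syzygies. This will force so many minors into $\mathfrak mI$ that $I$ is contained in an ideal with two generators.

\medskip
\emph{Step 1: a space of decomposable forms.} Let $U=F_2^*\otimes\kappa$, of dimension $n+1$, and $W=I/\mathfrak mI$, of dimension $n$. Since $I=I_2(\phi)$, the map $\bigwedge^2U\to W$, $u_i\wedge u_j\mapsto\bar p_{ij}$, is surjective. So dually $W^*\subset\bigwedge^2U^*$, where $W^*$ and $U^*$ are the dual vector spaces over $\kappa$, and an element $a\in W^*$ has the coordinates $a_{ij}=a(\bar p_{ij})$. The Pl\"ucker relations $p_{ij}p_{kl}-p_{ik}p_{jl}+p_{il}p_{jk}=0$ hold in $I^2$, hence in $\operatorname{Sym}_2(I)\cong I^2$, hence in $\operatorname{Sym}_2(I)\otimes\kappa=\operatorname{Sym}_2(W)$. Evaluating at $a\in W^*$ gives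
\[
a_{ij}a_{kl}-a_{ik}a_{jl}+a_{il}a_{jk}=0\qquad\text{for all }a\in W^* .
\]
These are the $4\times4$ Pfaffians of the alternating form $a$, so $a$ has rank at most $2$. That is, $a$ is decomposable: for $a\ne0$ there is a unique $2$-plane $\Pi_a\subset U^*$ with $a\in\bigwedge^2\Pi_a$. Writing the relation for $a+b$ and subtracting those for $a$ and $b$, we get
\[
a_{ij}b_{kl}+b_{ij}a_{kl}-a_{ik}b_{jl}-b_{ik}a_{jl}+a_{il}b_{jk}+b_{il}a_{jk}=0,
\]
and the left sides are the coordinates of $a\wedge b\in\bigwedge^4U^*$. So $a\wedge b=0$, in any characteristic. Hence $\dim(\Pi_a+\Pi_b)\le3$ for nonzero $a,b\in W^*$: any two of the planes $\Pi_a$ meet nontrivially.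

\medskip
\emph{Step 2: all $\Pi_a$ contain a common line.} Suppose not. Then there are nonzero $a,b\in W^*$ with $\Pi_a\neq\Pi_b$. Put $\ell=\Pi_a\cap\Pi_b$, a line, and $H=\Pi_a+\Pi_b$, of dimension $3$. There is also a nonzero $c\in W^*$ with $\ell\not\subset\Pi_c$. Then $\Pi_c$ is different from $\Pi_a$ and $\Pi_b$, so it meets each of them in a line. The two lines are distinct, because a common line would be $\ell$. Hence $\Pi_c$ is their sum and lies in $H$. If some $\Pi_d\not\subset H$, then $\dim(\Pi_d\cap H)\le1$. But $\Pi_d$ meets $\Pi_a,\Pi_b,\Pi_c\subset H$ nontrivially, so $\Pi_d\cap H$ is a line contained in all three. It equals $\Pi_a\cap\Pi_b=\ell$, so $\ell\subset\Pi_c$, a contradiction. Therefore all $\Pi_d$ lie in $H$ and $W^*\subset\bigwedge^2H$, which gives $n\le3$, a contradiction.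

\medskip
\emph{Step 3: the height drops.} Let $u_0\in U^*$ span a common line, so that $W^*\subset u_0\wedge U^*$. Choose a basis of $U$ whose dual basis begins with $u_0$, and lift it to a basis of $F_2^*$. For the minors $p_{ij}$ in this basis, $a(\bar p_{ij})=0$ for all $a\in W^*$ and $i,j\ge2$. So $p_{ij}\in\mathfrak mI$ for $i,j\ge2$, and by Nakayama's lemma
\[
I=(p_{12},p_{13},\dots,p_{1,n+1}).
\]
Let $(p,r)^T$ be the first column of $\phi$. Every $p_{1j}$ lies in $(p,r)$, and $(p,r)\subset\mathfrak m$ because the resolution is minimal. So $I\subset(p,r)\subsetneq R$ and $\operatorname{ht}I\le2$ by Krull's height theorem, contradicting $\operatorname{ht}I=3$. This proves Theorem~\ref{thm:C}. \qed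

\begin{remark}
The syzygetic hypothesis is needed in both parts of Theorem~\ref{thm:C}. The ideal $(x^2,xy,y^2,z)\subset k[[x,y,z]]$ is perfect of height $3$ with four generators and conormal module of finite length. Its quotient $k[[x,y]]/(x,y)^2$ has type $2$. It is not syzygetic, because the relation $x^2\cdot y^2-(xy)^2=0$ does not hold in $\operatorname{Sym}_2(I/\mathfrak mI)$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BH}
Bruns--Herzog, \emph{Cohen--Macaulay Rings}.

\bibitem{CMconormal}
\emph{Cohen-Macaulayness of conormal modules},\\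
\texttt{http://www.personal.psu.edu/users/y/z/yzx1/Papers/NewOrleans01.2011.pdf}

\end{thebibliography}

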